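# The join property above a degree, and why $\mathbf 0'$ is not the least degree above which it always holds

## The cone above $\mathbf 0'$ and the set $S$

We work in the Turing degrees, with least degree $\mathbf 0$ and $\mathbf 0'=\deg(\emptyset')$. A degree $\mathbf b$ *satisfies join* if for every $\mathbf c$ with $\mathbf 0<\mathbf c<\mathbf b$ there is $\mathbf d<\mathbf b$ with $\mathbf c\lor\mathbf d=\mathbf b$. Let $S$ be the set of degrees $\mathbf a$ such that every $\mathbf b\ge\mathbf a$ satisfies join.

**Theorem 1.** (i) $\mathbf 0'\in S$. (ii) For every noncomputable set $X$ there is $\mathbf a\in S$ with $\deg(X)\not\le\mathbf a$. Taking $X=\emptyset'$ in (ii), $\mathbf 0'$ is not the least element of $S$.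

The theorem answers a question from "The search for natural definability in the Turing degrees": can $\mathbf 0'$ be defined as the least degree such that all degrees above it satisfy join? The answer is no.

Let us unpack this. The set $S$ is closed upwards by its definition. So if $\mathbf 0'$ were the least element of $S$, then $S$ would be exactly the cone $\{\mathbf a:\mathbf a\ge\mathbf 0'\}$, and the halting problem would be definable from the ordering alone, by a short formula about joins. Part (i) says that the cone above $\mathbf 0'$ is contained in $S$. Part (ii) says that $S$ is much larger: given any noncomputable $X$, even a very simple one, some member of $S$ does not compute $X$.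

Three companion results locate $S$ more closely. They use some notions which I list now; the less standard ones get examples below. "$f$ dominates $g$" means $g(m)\le f(m)$ for all but finitely many $m$. A set is *PA* if it computes a $\{0,1\}$-valued function $Y$ with $Y(e)\ne\varphi_e(e)$ whenever $\varphi_e(e)$ converges. A degree is *hyperimmune-free* if every function computable from it is dominated by a computable function. A degree $\mathbf a$ is $\mathrm{GL}_2$ if $\mathbf a''=(\mathbf a\lor\mathbf 0')'$, and a degree $\mathbf a\le\mathbf 0'$ is *high* if $\mathbf a'=\mathbf 0''$.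

**Theorem 2 (criterion).** Let $Z\le_TA$ with $Z$ PA, and suppose that for every $f\le_TZ\oplus\emptyset'$ there is $g\le_TA$ not dominated by $f$. Then $\deg(A)\in S$.

**Theorem 3 (limit on the criterion).** If every $A$-computable function is dominated by a computable function, then $\deg(A)\notin S$. In particular $\mathbf 0\notin S$, and some PA degrees are not in $S$.

**Corollary 4.** (a) $S$ has no least element; its only lower bound is $\mathbf 0$. (b) Every PA degree that is not $\mathrm{GL}_2$ is in $S$. (c) $S$ contains a high degree $\mathbf a<\mathbf 0'$, so $\mathbf 0'$ is not even minimal in $S$.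

Theorem 1 is proved first; Theorem 2 is its engine. Theorem 3 and Corollary 4 come at the end.

## Vacuous cases and a three-element chain

What does it mean for one degree to satisfy join? The degree $\mathbf 0$ satisfies join, because there is no $\mathbf c$ with $\mathbf 0<\mathbf c<\mathbf 0$. A minimal degree satisfies join for the same reason. So a single degree can satisfy join without containing any information of interest, and this is why $S$ asks about *all* degrees above $\mathbf a$. Indeed $\mathbf 0$ satisfies join and yet, by Theorem 3, $\mathbf 0\notin S$.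

How can join fail at $\mathbf b$? Suppose the degrees strictly below $\mathbf b$ were just $\mathbf 0$ and one degree $\mathbf c>\mathbf 0$. Then the candidates for $\mathbf d$ are $\mathbf 0$ and $\mathbf c$, and $\mathbf c\lor\mathbf d=\mathbf c<\mathbf b$ for both. So failure at $\mathbf b$ means this: some noncomputable $C<_TB$ is useless, in the sense that any $D\le_TB$ with $C\oplus D\ge_TB$ already satisfies $D\ge_TB$.

To prove that join holds at $\deg(B)$, one is given $C$ with $\emptyset<_TC<_TB$ and must build $D$ with three properties: $D\le_TB$, $C\oplus D\ge_TB$, and $B\not\le_TD$. Since $C\le_TB$, this gives $C\oplus D\equiv_TB$ and $D<_TB$. The second property asks us to write $B$ into $D$, and the third asks that $D$ alone cannot read it. So $C$ must act as a key.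

## Classes, $\mathrm{DNC}_2$ and coding locations

**Conventions.** Sets are identified with characteristic functions. For a string $\tau$, $\Phi_{e,t}^\tau(m)\downarrow$ means that the computation halts within $t$ steps and queries only positions $<|\tau|$. A computation that converges in $t$ steps has value $<t$. For an oracle $O$, let $P^O_q=\{W\in2^\omega:\Phi_q^{O\oplus W}(0)\uparrow\}$ be the $q$-th $\Pi^0_1(O)$ class, and let $P_q=P_q^\emptyset$. We write $[\sigma]$ for the set of $W$ extending $\sigma$. A string $\sigma$ is *seen to be disjoint from* $P_q^O$ by stage $t$ if $\Phi_{q,t}^{O\oplus\tau}(0)\downarrow$ for every $\tau\supseteq\sigma$ of length $\max(t,|\sigma|)$. This is decidable from $O$, and once it holds it holds at all later stages and for all extensions of $\sigma$.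

**Fact 5 (compactness).** Let $P$ be a $\Pi^0_1(O)$ class.

1. A decreasing sequence of nonempty closed subclasses of $2^\omega$ has nonempty intersection.
2. $[\sigma]\cap P=\emptyset$ if and only if $\sigma$ is seen to be disjoint from $P$ at some stage. Hence "$P\ne\emptyset$" is a $\Pi^0_1(O)$ statement, uniformly in an index.
3. If every $Y\in P$ makes a given computation (with $Y$ as part of its oracle) converge, then there are a level $l$ and a stage $t$ such that every string of length $l$ not seen by stage $t$ to be disjoint from $P$ already makes this computation converge.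

*Proof.* (1) is compactness of $2^\omega$. For (2), if $[\sigma]\cap P=\emptyset$ then every $Y\in[\sigma]$ has an initial segment $\tau$ with $\Phi_q^{O\oplus\tau}(0)\downarrow$, and finitely many such $\tau$ cover $[\sigma]$; the other direction is clear. For (3), each $Y\in2^\omega$ has an initial segment which either makes the computation converge (if $Y\in P$) or is seen at some stage to be disjoint from $P$ (if $Y\notin P$). Finitely many of these initial segments cover $2^\omega$; take $l$ and $t$ above their lengths and stages. $\square$

**Definition.** For an oracle $O$ let $\mathrm{DNC}_2^O=\{Y\in2^\omega:\forall e\ \neg(\varphi_e^O(e)\downarrow=Y(e))\}$, and $\mathrm{DNC}_2=\mathrm{DNC}_2^\emptyset$.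

This is a $\Pi^0_1(O)$ class, and it is nonempty: put $Y(e)=1$ if $\varphi_e^O(e)\downarrow=0$, and $Y(e)=0$ otherwise. As an example, if $\varphi_e(e)=0$ then every $Y\in\mathrm{DNC}_2$ has $Y(e)=1$, and if $\varphi_e(e)=7$ then $Y(e)$ is free.

**Fact 6 (completing partial functions).** Let $X\in\mathrm{DNC}_2^O$.

1. Uniformly in an index, every partial $O$-computable $\{0,1\}$-valued $\psi$ has a total $\{0,1\}$-valued $X$-computable extension.
2. $O\le_TX$, and $X$ is PA.
3. If $B$ computes an element of $\mathrm{DNC}_2^D$, then $B\not\le_TD$.

*Proof.* (1) Choose a computable $s$ with $\varphi^O_{s(x)}(y)=\psi(x)$ for all $y$, and use $x\mapsto1-X(s(x))$. If $\psi(x)\downarrow$, then $X(s(x))\ne\varphi^O_{s(x)}(s(x))=\psi(x)$, so $1-X(s(x))=\psi(x)$.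

(2) The characteristic function of $O$ is total, so its extension from (1) is itself, and $O\le_TX$. Next let $\psi(e)=1-\varphi_e(e)$ when $\varphi_e(e)\downarrow\in\{0,1\}$. A total extension from (1) differs from $\varphi_e(e)$ for every $e$ with $\varphi_e(e)\downarrow$, so it is an element of $\mathrm{DNC}_2$ computable from $X$.

(3) Suppose $B$ computes $X\in\mathrm{DNC}_2^D$ and $B\le_TD$. Then $X=\varphi_i^D$ for some $i$, and $X(i)=\varphi_i^D(i)$ contradicts $X\in\mathrm{DNC}_2^D$. $\square$

**Fact 7 (choosing a true statement).** If $B$ is PA, then from a finite list of $\Pi^0_1$ statements, at least one of which is true, $B$ uniformly computes a true one. A PA set computes a member of every nonempty $\Pi^0_1$ class.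

*Proof.* For two statements, let $\psi$ be the partial computable function that says which of the two is refuted first. Take a total $B$-computable extension (Fact 6, applied to an element of $\mathrm{DNC}_2$ below $B$) and choose the statement it does *not* name. If both are true, any choice is right. If exactly one is false, then $\psi$ is defined and names it, so our choice is true. For $p_1,\dots,p_m$, decide between $p_1$ and the $\Pi^0_1$ statement $p_2\lor\dots\lor p_m$. In the second case the shorter list contains a true statement, and we iterate. For the last claim, given $\sigma$ with $P\cap[\sigma]\ne\emptyset$, choose a true one among "$P\cap[\sigma0]\ne\emptyset$" and "$P\cap[\sigma1]\neq\emptyset$", and continue. $\square$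

We want to write information into members of a $\Pi^0_1$ class. At a position $e$ with $\varphi_e(e)=0$ nothing can be written into a member of $\mathrm{DNC}_2$, since the bit there is forced. The recursion theorem finds positions where both bits are possible.

**Fact 8 (coding locations).** Let $W\mapsto W^*$ be either the identity or the even half of $W$ (so $(D\oplus E)^*=D$). There is a computable $k$, not depending on $O$, such that if $P^O_q\ne\emptyset$ and $W^*\in\mathrm{DNC}_2^O$ for all $W\in P_q^O$, then $\{W\in P^O_q:W^*(k(q))=i\}\ne\emptyset$ for both $i=0,1$.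

*Proof.* By the recursion theorem with parameters (in the form uniform in the oracle) there is a computable $k$ such that $\varphi^O_{k(q)}(y)$ searches for the first $i\in\{0,1\}$ for which $P^O_q\cap\{W^*(k(q))=i\}$ is verified to be empty, and outputs $1-i$. Suppose such an $i$ is found. Every $W\in P^O_q$ has $W^*\in\mathrm{DNC}^O_2$, so $W^*(k(q))\ne\varphi^O_{k(q)}(k(q))=1-i$, that is, $W^*(k(q))=i$. So $P^O_q=P_q^O\cap\{W^*(k(q))=i\}=\emptyset$, a contradiction. Hence no $i$ is found, and both classes are nonempty. $\square$

We iterate this along strings. Let $c(q,\langle\rangle)=q$, and let $c(q,\tau i)$ be an index, computed from $q,\tau i$ independently of $O$, of $P^O_{c(q,\tau)}\cap\{W^*(k(c(q,\tau)))=i\}$. If $q$ satisfies the hypotheses of Fact 8, then so does every $c(q,\tau)$, by induction on $|\tau|$: the class is a nonempty subclass of $P_q^O$. So $P^O_{c(q,\tau)}\ne\emptyset$ for **all** strings $\tau$. In words: any string $\tau$ can be written into a member of the class, and to read bit number $j$ one looks at position $k(c(q,\tau\restriction j))$, which one knows once the earlier bits are known.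

**Fact 9 (cone avoidance, Jockusch–Soare).** A nonempty $\Pi^0_1$ class $P$ has a member that does not compute a given noncomputable $X$.

*Proof.* Treat $e=0,1,\dots$ in turn, each time shrinking the current class, again called $P$. If $\{Y\in P:\Phi^Y_e(n)\uparrow\}\ne\emptyset$ for some $n$, pass to this class. Otherwise, if $\Phi_e^Y(n)\ne X(n)$ for some $Y\in P$ and some $n$, pass to $P\cap[Y\restriction l]$ with $l$ above the use of this computation. Otherwise $\Phi_e^Y=X$ for all $Y\in P$; we show this is impossible. Given $n$, search for a level $l$ and a stage at which every string of length $l$ not yet seen to be disjoint from $P$ gives a convergent $\Phi_e(n)$, all with the same value. By Fact 5(3), a level and stage with convergence exist. By Fact 5(2), at a later stage only strings that extend to members of $P$ remain at this level, and those give the value $X(n)$. So the search succeeds. Whenever it succeeds, some remaining string extends to a member of $P\neq\emptyset$, so the common value is $X(n)$. Thus $X$ is computable, a contradiction. A member of the intersection of all the classes, which is nonempty by Fact 5(1),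 does not compute $X$. $\square$

## Posner–Robinson coding with the halting problem at hand

We begin with the simplest serious case, in which $B$ computes $\emptyset'$. It proves Theorem 1(i), and every later idea is a repair of this argument.

Let $\emptyset<_TC$ and $C\oplus\emptyset'\le_TB$. Let $\hat C=C\oplus\overline C$, that is, $\hat C(2x)=C(x)$ and $\hat C(2x+1)=1-C(x)$. Then $\hat C\equiv_TC$, and $\hat C$ is infinite. It is not c.e.: otherwise both $C$ and $\overline C$ would be c.e., so $C$ would be computable. (The set $C$ itself may be c.e., and this is why we pass to $\hat C$.)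

**Proposition 10 (Posner–Robinson).** If $B\ge_T\emptyset'$ and $\emptyset<_TC<_TB$, then there is $D<_TB$ with $C\oplus D\equiv_TB$. Hence $\mathbf 0'\in S$.

*Proof.* Build $D=\bigcup_e\sigma_e$ with $\sigma_0=\langle\rangle$. Given $\sigma_e$, the set
$$S_e=\{n:\text{some }\tau\supseteq\sigma_e0^n1\text{ has }\Phi_e^\tau(e)\downarrow\}$$
is c.e., so it differs from $\hat C$. Let $n^*$ be the least element of $S_e\,\triangle\,\hat C$. If $n^*\in\hat C\setminus S_e$, let $\rho=\sigma_e0^{n^*}1$; then $\Phi_e^D(e)\uparrow$. If $n^*\in S_e\setminus\hat C$, let $\rho$ be the first $\tau$ found that witnesses $n^*\in S_e$; then $\Phi_e^D(e)\downarrow$. Put $\sigma_{e+1}=\rho B(e)$.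

Since $B\ge_TC\oplus\emptyset'$, the set $B$ carries out the construction, and it knows at each stage whether $\Phi_e^D(e)$ converges. So $D'\le_TB$, and hence $B\not\le_TD$, since otherwise $D'\le_TD$.

The set $C\oplus D$ recovers $B$. Given $\sigma_e$, the set $D$ extends $\sigma_e0^{n^*}1$ in both cases, so $n^*$ can be read off. If $n^*\in\hat C$, then $\rho=\sigma_e0^{n^*}1$; if $n^*\notin\hat C$, then $\rho$ is found by searching. The next bit of $D$ is $B(e)$, and we know $\sigma_{e+1}$. So $B\le_TC\oplus D\le_TB$. $\square$

For a concrete stage, suppose $\sigma_e=\langle\rangle$, $C(0)=1$, $C(1)=0$, so that among $0,1,2,3$ exactly $0$ and $3$ are in $\hat C$. Suppose $0,2\in S_e$ and $1\notin S_e$. At $0$ both sets say yes and at $1$ both say no, so $n^*=2$, and $D$ begins with some $\tau\supseteq001$. The decoder sees $001$, so $n^*=2$; as $2\notin\hat C$ it searches for $\tau$. Observe what the decoder did *not* need: it never asked whether $2\in S_e$.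

Where does this stop if $B\not\ge_T\emptyset'$? The decoder would still work. What fails is the construction, because $B$ can no longer compute $n^*$: it cannot tell whether a number not yet seen in $S_e$ will enter later.

## Coding with a clock

The decoder's indifference to $S_e$ suggests the repair. Let $B$ look for elements of $S_e$ only for a bounded time $w$, and act on what it sees. A wrong guess does not hurt the decoding, provided that for $n\notin\hat C$ we choose $n$ only after a witness $\tau$ has really been found. A wrong guess hurts only the goal $B\not\le_TD$. That goal can be weakened: if $g\le_TB$, it is enough to make $\Phi_e^D\ne g$ for each $e$, and for each $e$ a single correct guess suffices. With the clock $w=g(m)$, the guess at stage $m$ will be correct if $g(m)$ exceeds a certain bound $r(m)$.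

One point needs care. The bound $r$ must not depend on $g$, while the strings occurring in the construction do depend on $g$. So we need a bound on the lengths of these strings that holds for every clock.

**Lemma 11.** Let $C$ be noncomputable. There is $r\le_TC\oplus\emptyset'$ such that whenever $C\le_TB$ and some $g\le_TB$ is not dominated by $r$, there is $D<_TB$ with $C\oplus D\equiv_TB$.

*Proof.*

**Step 1: the clocked choice.** This step defines how a string is extended when the clock reads $w$. Let $\hat C=C\oplus\overline C$ as before. For a string $\sigma$ and $e,m,n\in\omega$ let $T(\sigma,e,m,n)$ be the least $t>n$ such that some $\tau\supseteq\sigma0^n1$ with $|\tau|\le t$ has $\Phi_{e,t}^\tau(m)\downarrow$, and $T=\infty$ if there is none. If $T<\infty$, let $\tau(\sigma,e,m,n)$ be the first such $\tau$ for $t=T$. The set $S_{\sigma,e,m}=\{n:T(\sigma,e,m,n)<\infty\}$ is uniformly c.e., so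
$$n^*(\sigma,e,m)=\min(S_{\sigma,e,m}\,\triangle\,\hat C)$$
exists and is computable from $C\oplus\emptyset'$.

Call $n$ *$w$-eligible* for $(\sigma,e,m)$ if either $n\in\hat C$ and $T(\sigma,e,m,n)>w$, or $n\notin\hat C$ and $T(\sigma,e,m,n)\le w$. In other words, at time $w$ it *looks* as if $n\in S_{\sigma,e,m}\,\triangle\,\hat C$. Whether $T\le w$ is decidable, so eligibility is decidable from $C$. Since $T>n$, every $n\in\hat C$ with $n\ge w$ is $w$-eligible; as $\hat C$ is infinite, a least eligible $n$ exists. For this $n$ define
$$\mathrm{Next}(\sigma,e,m,w)=\begin{cases}\sigma0^n1&\text{if }n\in\hat C,\\ \tau(\sigma,e,m,n)&\text{if }n\notin\hat C.\end{cases}$$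
In the second case $T\le w$, so $\tau(\sigma,e,m,n)$ exists. In the example of the last section, suppose $w$ is so small that the witness for $0$ has not been seen. Then $0\in\hat C$ is eligible and we extend $\langle\rangle$ to $1$. The decoder reads $n=0$, checks $0\in\hat C$, and knows that the extension is the string $1$. No harm is done.

**Step 2: the least eligible $n$ is bounded independently of $w$.** Fix $\sigma,e,m$ and suppress them. Let $N=n^*$ if $n^*\in\hat C$; otherwise let $N$ be the least element of $\hat C$ that is $\ge T(n^*)$, which exceeds $n^*$ because $T(n^*)>n^*$. (In this case $n^*\in S$, so $T(n^*)<\infty$.)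

If $n^*\in\hat C\setminus S$, then $T(n^*)=\infty$, and $n^*=N$ is eligible for every $w$. If $n^*\in S\setminus\hat C$ and $w\ge T(n^*)$, then $n^*<N$ is eligible. If $n^*\in S\setminus\hat C$ and $w<T(n^*)$, then $w<T(n^*)\le N<T(N)$ and $N\in\hat C$, so $N$ is eligible. In all cases the least eligible $n$ is $\le N$. Therefore
$$|\mathrm{Next}(\sigma,e,m,w)|\le\ell(\sigma,e,m)\quad\text{for all }w,$$
where $\ell(\sigma,e,m)$ is the maximum of $|\sigma|+N+1$ and of all $|\tau(\sigma,e,m,n)|$ with $n\le N$, $n\in S_{\sigma,e,m}$; recall that an eligible $n\notin\hat C$ lies in $S_{\sigma,e,m}$. Clearly $\ell\le_TC\oplus\emptyset'$.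

**Step 3: the function $r$.** We bound all strings that can occur, then take the time needed to see the truth about all of them. Let $b(0)=0$. Given $b(m)$, put $b_0=b(m)$ and $b_{e+1}=\max\{\ell(\sigma,e,m):|\sigma|\le b_e\}$ for $e\le m$, and let $b(m+1)=b_{m+1}+1$. (The numbers $b_e$ depend on $m$.) Let
$$r(m)=\max\{T(\sigma,e,m,n):e\le m,\ |\sigma|\le b_e,\ n\le n^*(\sigma,e,m),\ n\in S_{\sigma,e,m}\},$$
and $r(m)=0$ if this set is empty. Then $r\le_TC\oplus\emptyset'$, and $r$ depends only on $C$.

**Step 4: the construction.** Let $C\le_TB$ and let $g\le_TB$ be not dominated by $r$. Put $\sigma_0=\langle\rangle$. At stage $m$ let $\rho_0=\sigma_m$, let $\rho_{e+1}=\mathrm{Next}(\rho_e,e,m,g(m))$ for $e=0,\dots,m$, and let $\sigma_{m+1}=\rho_{m+1}B(m)$. Let $D=\bigcup_m\sigma_m$. Since $\mathrm{Next}$ is computable from $C$, we have $D\le_TB$. By induction and Step 2, $|\sigma_m|\le b(m)$, and at stage $m$ we have $|\rho_e|\le b_e$.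

**Step 5: $C\oplus D\ge_TB$.** Decoding is as in Proposition 10. Given $\rho_e$, the set $D$ extends $\rho_e0^n1$ for the chosen $n$, so $n$ can be read off from $D$. If $n\in\hat C$, then $\rho_{e+1}=\rho_e0^n1$. If $n\notin\hat C$, then $\rho_{e+1}=\tau(\rho_e,e,m,n)$, which exists and is found by searching. The bit after $\rho_{m+1}$ is $B(m)$.

**Step 6: $g\not\le_TD$.** Fix $e$. Since $g$ is not dominated by $r$, choose $m\ge e$ with $g(m)>r(m)$. Let $\sigma=\rho_e$ at stage $m$ and $w=g(m)$, and write $S$, $n^*$, $T(n)$ for the objects belonging to $(\sigma,e,m)$. Since $|\sigma|\le b_e$, all finite values $T(n)$ with $n\le n^*$ are $\le r(m)<w$.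

Let $n<n^*$. Then $n\in\hat C$ if and only if $n\in S$. If $n\in\hat C$, then $T(n)\le r(m)<w$; if $n\notin\hat C$, then $T(n)=\infty$. In neither case is $n$ eligible. Now consider $n^*$. If $n^*\in\hat C\setminus S$, then $T(n^*)=\infty>w$; if $n^*\in S\setminus\hat C$, then $T(n^*)\le r(m)<w$. In both cases $n^*$ is eligible. So $n^*$ is the number chosen.

In the first case, $D$ extends $\sigma0^{n^*}1$ and no $\tau\supseteq\sigma0^{n^*}1$ makes $\Phi_e^\tau(m)$ converge, so $\Phi_e^D(m)\uparrow$. In the second case $D\supseteq\tau(\sigma,e,m,n^*)$, so the computation converges within $T(n^*)$ steps and $\Phi_e^D(m)<T(n^*)\le r(m)<g(m)$. In both cases $\Phi_e^D\ne g$.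

As $e$ was arbitrary, $g\not\le_TD$. Since $g\le_TB$, we have $B\not\le_TD$, and $D<_TB$. $\square$

As a check, Lemma 11 gives back Proposition 10: if $B\ge_T\emptyset'$ and $C\le_TB$, then $r+1\le_TC\oplus\emptyset'\le_TB$ is not dominated by $r$.

## When $C\oplus\emptyset'$ dominates everything: coding into pairs $D\oplus E$

A natural plan is now: find $A$, not above $\emptyset'$, such that for all $B\ge_TA$ and all noncomputable $C<_TB$ some $g\le_TB$ escapes the function $r$ of Lemma 11. The trouble is that $r$ is only known to be computable from $C\oplus\emptyset'$, while $C$ ranges over everything below $B$. The function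
$$m\mapsto\max\bigl(\{0\}\cup\{\Phi_e^B(m):e\le m,\ \Phi_e^B(m)\downarrow\}\bigr)$$
is computable from $B'$ and dominates every $B$-computable function. So whenever $C\oplus\emptyset'\ge_TB'$, some function computable from $C\oplus\emptyset'$ dominates everything $B$ can offer, and no hypothesis of the form "some $g\le_TB$ escapes every $f\le_TC\oplus\emptyset'$" can hold. If $B$ is low, meaning $B'\equiv_T\emptyset'$, this happens for every $C\le_TB$.

What a hypothesis on $A$ *can* do is to escape all functions below $Z\oplus\emptyset'$ for one fixed $Z$. This covers all $C\le_TZ$. For $C\not\le_TZ$ we need another way to make $B\not\le_TD$, one that has nothing to do with growth. By Fact 6(3) it suffices that $B$ computes some $E\in\mathrm{DNC}_2^D$: this defeats all functionals in one stroke.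

So let us try to build $D$ and $E$ together, inside the class of pairs $D\oplus E$ with $D\in\mathrm{DNC}_2$ and $E\in\mathrm{DNC}^D_2$, with $B$ written into $D$ at coding locations. If $B$ is PA, it can decide at stage $s$ on a value $E(s)$ that keeps the class nonempty (Fact 7). It then writes $B(s)$ into $D$ at the next coding location. But that location depends on an index of the current class, and the index records the choice of $E(s)$. So the decoder must know $E(s)$. The set $D$ alone must *not* be able to find these bits, because $E\not\le_TD$. Here is the exact point of difficulty: the bits $E(s)$ must come from the key $C$.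

The way out is to write into $D$ not the bit $E(s)$ but a number $n$ such that $E(s)=C(n)$. We need an $n$ for which the class with $E(s)=C(n)$ is nonempty, and we need $B$ to find one. If the class were empty for all $n$ in a long interval, then a partial computable function would correctly predict $C$ on that interval. The next lemma assumes a bound on how long this can go on.

**Lemma 12.** Let $B$ be PA and $C\le_TB$. Suppose there is $h\le_TB$ such that for every $e$ there is $n<h(e)$ with $\neg(\varphi_e(n)\downarrow=C(n))$. Then there is $D<_TB$ with $C\oplus D\equiv_TB$.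

For example, if $C\in\mathrm{DNC}_2$ then $h(e)=e+1$ works, since $\neg(\varphi_e(e)\downarrow=C(e))$.

*Proof.*

**Step 1: the class of pairs.** Let $Q_0=\{D\oplus E:D\in\mathrm{DNC}_2,\ E\in\mathrm{DNC}_2^D\}$. This is a $\Pi^0_1$ class, and it is nonempty since $\mathrm{DNC}_2$ and each $\mathrm{DNC}_2^D$ are nonempty. Let $q_0$ be an index of it. We use Fact 8 with $O=\emptyset$ and $(D\oplus E)^*=D$; its hypothesis holds for every nonempty subclass of $Q_0$. We define indices $q_0,q_1,\dots$ of nonempty decreasing classes.

**Step 2: stage $s$, finding a usable $n$.** For $n\in\omega$ let $q^n=c(q_s,0^n1)$. By Fact 8, $P_{q^n}\ne\emptyset$. Passing to $P_{q^n}$ writes $n$ into $D$ in unary. For $i\in\{0,1\}$ let $R_n^i=P_{q^n}\cap\{D\oplus E:E(s)=i\}$, and let $\psi(n)$ be the first $i$ such that $R^i_n=\emptyset$ is verified, undefined if there is none. Compute from $q_s,s$ an index $e$ with $\psi=\varphi_e$.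

Suppose $R_n^{C(n)}=\emptyset$. Since $P_{q^n}\ne\emptyset$, we have $R_n^{1-C(n)}\ne\emptyset$, so $\psi(n)\downarrow=C(n)$. By the choice of $h$, this cannot be so for all $n<h(e)$. Hence $R_n^{C(n)}\ne\emptyset$ for some $n<h(e)$. These are $h(e)$ many $\Pi^0_1$ statements, listed computably in $B$, at least one of them true. By Fact 7, $B$ finds $n=n_s<h(e)$ with $R_{n_s}^{C(n_s)}\ne\emptyset$.

**Step 3: stage $s$, writing $B(s)$.** Let $q'$ be the index of $R_{n_s}^{C(n_s)}$, computed from $q_s,s,n_s,C(n_s)$, and put $q_{s+1}=c(q',B(s))$. By Fact 8, $P_{q_{s+1}}\ne\emptyset$.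

**Step 4: $D\le_TB$ and $B\not\le_TD$.** The sequences $(q_s)$ and $(n_s)$ are $B$-computable. By compactness pick $D\oplus E\in\bigcap_sP_{q_s}$. Then $E(s)=C(n_s)$ for all $s$, so $E\le_TB$. Since $E\in\mathrm{DNC}_2^D$, Fact 6(2) gives $D\le_TE\le_TB$. Since $B$ computes $E\in\mathrm{DNC}_2^D$, Fact 6(3) gives $B\not\le_TD$. So $D<_TB$.

**Step 5: $C\oplus D\ge_TB$.** We compute $(q_s)$ and $B$ from $C\oplus D$. Given $q_s$, look at the values $D(k(c(q_s,0^j)))$ for $j=0,1,\dots$. Since $D\oplus E\in P_{c(q_s,0^{n_s}1)}$, they are $0$ for $j<n_s$ and $1$ for $j=n_s$. This gives $n_s$. Then $C(n_s)$ gives $q'$, then $B(s)=D(k(q'))$, and then $q_{s+1}=c(q',B(s))$. $\square$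

It remains to supply $h$ in the case that concerns us.

**Lemma 13.** If $Z$ is PA and $C\not\le_TZ$, then some $h\le_TZ\oplus C$ satisfies: for every $e$ there is $n<h(e)$ with $\neg(\varphi_e(n)\downarrow=C(n))$.

*Proof.* By Fact 6(1) there is a total $Z$-computable $\{0,1\}$-valued $R(e,n)$ with $R(e,n)=\varphi_e(n)$ whenever $\varphi_e(n)\downarrow\in\{0,1\}$. Since $C\not\le_TZ$, for each $e$ the function $n\mapsto R(e,n)$ is not $C$. Let $h(e)=n+1$ for the least $n$ with $R(e,n)\ne C(n)$; this is computable from $Z\oplus C$. For this $n$, if $\varphi_e(n)\downarrow=C(n)$ held, then $\varphi_e(n)\in\{0,1\}$ and $R(e,n)=\varphi_e(n)=C(n)$, a contradiction. $\square$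

The condition $C\not\le_TZ$ is sufficient for such an $h$, but not necessary: for $C=Z\in\mathrm{DNC}_2$ we have $C\le_TZ$, and $h(e)=e+1$ works. Only the direction in the lemma is used.

## The criterion, and a member of $S$ avoiding a cone

**Proof of Theorem 2.** Let $B\ge_TA$ and $\emptyset<_TC<_TB$. Then $B$ is PA, since $B\ge_TA\ge_TZ$ and $Z$ is PA.

If $C\not\le_TZ$, Lemma 13 gives $h\le_TZ\oplus C\le_TB$, and Lemma 12 gives $D<_TB$ with $C\oplus D\equiv_TB$.

If $C\le_TZ$, the function $r$ of Lemma 11 satisfies $r\le_TC\oplus\emptyset'\le_TZ\oplus\emptyset'$. By hypothesis some $g\le_TA\le_TB$ is not dominated by $r$, and Lemma 11 gives $D<_TB$ with $C\oplus D\equiv_TB$.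

So every $\deg(B)\ge\deg(A)$ satisfies join, and $\deg(A)\in S$. $\square$

**Proof of Theorem 1.** Part (i) is Proposition 10. For (ii), let $X$ be noncomputable. We apply the criterion to some $A=Z\oplus G$ that does not compute $X$.

**Step 1: the PA part.** By Fact 9 choose $Z\in\mathrm{DNC}_2$ with $X\not\le_TZ$.

**Step 2: building $G$.** We alternate between keeping $X$ from being computed and making $G$ sparse enough to escape every $f\le_TZ\oplus\emptyset'$. No effectiveness is needed here. Let $(f_i)$ list all total $Z\oplus\emptyset'$-computable functions, each infinitely often. Let $\gamma_0=\langle\rangle$.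

At step $2e$: if some $\gamma'\supseteq\gamma_{2e}$ and some $n$ have $\Phi_e^{Z\oplus\gamma'}(n)\downarrow\ne X(n)$, let $\gamma_{2e+1}$ be such a $\gamma'$; otherwise let $\gamma_{2e+1}=\gamma_{2e}$. At step $2i+1$: if $\gamma_{2i+1}$ contains exactly $j$ ones, let $\gamma_{2i+2}=\gamma_{2i+1}0^{f_i(j)+1}1$.

Let $G=\bigcup_s\gamma_s$, and let $A=Z\oplus G$. Then $G$ has infinitely many ones; let $p(j)$ be the position of the $j$-th one of $G$, counting from $j=0$. So $p\le_TA$.

**Step 3: $X\not\le_TA$.** Suppose $\Phi_e^{Z\oplus G}=X$. Then step $2e$ found no $\gamma'$, since otherwise $\Phi_e^{Z\oplus G}(n)\ne X(n)$ for some $n$. So every convergent $\Phi_e^{Z\oplus\gamma'}(n)$ with $\gamma'\supseteq\gamma_{2e}$ equals $X(n)$, and for each $n$ such a computation exists along $G$. Searching for one computes $X$ from $Z$, a contradiction.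

**Step 4: escaping.** Let $f\le_TZ\oplus\emptyset'$. Consider an odd step $2i+1$ with $f_i=f$, and let $j$ be the number of ones of $\gamma_{2i+1}$. The $j$-th one of $G$ is the last bit of $\gamma_{2i+2}$, so $p(j)=|\gamma_{2i+1}|+f(j)+1>f(j)$. Each odd step adds a one, so distinct odd steps have distinct $j$, and there are infinitely many steps with $f_i=f$. Hence $p$ is not dominated by $f$.

By Theorem 2, $\deg(A)\in S$, and $\deg(X)\not\le\deg(A)$. With $X=\emptyset'$ we get a member of $S$ that is not above $\mathbf 0'$, so $\mathbf 0'$ is not the least element of $S$. $\blacksquare$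

## Hyperimmune-free degrees lie outside $S$

Now we prove Theorem 3. An example of its hypothesis is $A=\emptyset$; the next fact provides others.

**Fact 14 (hyperimmune-free basis theorem, Jockusch–Soare, relativized).** A nonempty $\Pi^0_1(A)$ class $P$ has a member $Y$ such that every $A\oplus Y$-computable function is dominated by an $A$-computable one.

*Proof.* Treat $e=0,1,\dots$ in turn, shrinking the current class $P$. If $\{Y\in P:\Phi_e^{A\oplus Y}(n)\uparrow\}\ne\emptyset$ for some $n$, pass to this class. Otherwise, by Fact 5(3), from $n$ one can $A$-compute a finite set that contains all values $\Phi_e^{A\oplus Y}(n)$ with $Y\in P$; its maximum is an $A$-computable bound. A member of the intersection is as required. $\square$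

The goal is, given a hyperimmune-free $\deg(A)$, to find $B\ge_TA$ and $\emptyset<_TC<_TB$ such that every $D\le_TB$ with $C\oplus D\ge_TB$ satisfies $D\ge_TB$. Suppose $D=\Phi^B$ and $B=\Theta^{D\oplus C}$. It would be enough that $D\ge_TC$, since then $D\ge_TD\oplus C\ge_TB$. So one would write $C$ into $B$ at coding locations, with bit $C(j)$ at a position $\kappa(C\restriction j)$. To read $C(j)$, the set $D$ computes $B(\kappa(C\restriction j))=\Theta^{D\oplus C}(\kappa(C\restriction j))$. This uses an initial segment of $C$, of some length $u$, and nothing makes $u\le j$. To learn the next bit of $C$, we would need many bits of $C$ beyond it. The argument is circular at exactly this point.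

The repair is to choose $C$ so that a long initial segment is determined by very few bits, and to write just those bits. Hyperimmune-freeness enters by making the lengths $u$ computably bounded.

### A $\Pi^0_1$ class with slowly growing information

Let $N_i=i(i+1)/2$, so $N_0,N_1,N_2,N_3=0,1,3,6$ and $N_i-N_{i-1}=i$.

**Lemma 15.** There are disjoint c.e. sets $W_0,W_1$ with the following properties. Let $Q=\{C:W_0\subseteq C,\ W_1\cap C=\emptyset\}$, and let $d_0^s<d_1^s<\cdots$ list the complement of $W_{0,s}\cup W_{1,s}$.

1. $Q$ is a nonempty $\Pi^0_1$ class with no computable member.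
2. If $v=\varphi_e$ is total and $i\ge e$, then $s_v(i)=\min\{s:d_i^s\ge v(N_{i+1})\}$ exists and is computable from $i$. For $s=s_v(i)$ and $C\in Q$, the string $C\restriction v(N_{i+1})$ is uniformly computable from $i$ and the $i$ bits $C(d_0^s),\dots,C(d_{i-1}^s)$.

For example, if $e\le3$ and $v(N_4)=v(10)=1000$, then at some stage at most three numbers below $1000$ are undecided, and three bits determine $C\restriction1000$.

*Proof.*

**Step 1: the construction.** We want the $i$-th undecided number $d_i$ to be large, and also want to diagonalize against $\varphi_i$ at $d_i$. Let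
$$c_s(i)=\max\{\varphi_{e,s}(N_{i+1}):e\le i,\ \varphi_{e,s}(N_{i+1})\downarrow\},$$
or $0$ if there are none. Then $c_s(i)\le s$. It is nondecreasing in $s$, and it takes at most $i+2$ values, since each of the $i+1$ computations converges at most once. Let $c(i)=\lim_sc_s(i)$.

At stage $0$ both sets are empty, so $d_i^0=i$. At stage $s+1$ take the least $i\le s$ such that (b) $i$ is not yet *satisfied* and $\varphi_{i,s}(d_i^s)\downarrow$, or (a) $d_i^s<c_s(i)$. If there is none, do nothing. Otherwise $i$ *acts*: if (b) holds, put $d_i^s$ into $W_1$ if $\varphi_i(d_i^s)=1$ and into $W_0$ otherwise, and declare $i$ satisfied via $d_i^s$; if only (a) holds, put $d_i^s$ into $W_0$. In either case also put $d_{i+1}^s,\dots,d_{i+s+1}^s$ into $W_0$.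

Only numbers from the complement are enumerated, so $W_0$ and $W_1$ are disjoint. They are c.e., and at each stage only finitely many numbers have been enumerated.

**Step 2: each $i$ acts finitely often.** When $i$ acts at stage $s+1$, we get $d_i^{s+1}=d^s_{i+s+2}\ge i+s+2>s\ge c_s(i)$, and $d_l$ is unchanged for $l<i$. Markers only increase. If $i$ acts at stage $s+1$ and (a) holds for $i$ at a later stage $s'+1$, then $c_{s'}(i)>d_i^{s'}\ge d_i^{s+1}>c_s(i)$. So between two actions of $i$ through (a) only, $c_s(i)$ increases, and there are at most $i+2$ of them. There is at most one action of $i$ through (b).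

**Step 3: the markers settle, and $d_i\ge c(i)$.** The marker $d_i$ moves only when some $l\le i$ acts, so $d_i=\lim_sd_i^s$ exists. Suppose $d_i<c(i)$. Then (a) holds for $i$ at all sufficiently late stages, so some $l\le i$ acts at each such stage. This is impossible by Step 2.

**Step 4: part 1.** $Q$ contains $W_0$ and is a $\Pi^0_1$ class. Suppose $\varphi_i=C\in Q$. If $i$ is declared satisfied via $x$, then either $\varphi_i(x)=1$ and $x\in W_1$, so $C(x)=0$; or $\varphi_i(x)\ne1$ and $x\in W_0$, so $C(x)=1$. In both cases $C(x)\ne\varphi_i(x)$, a contradiction. If $i$ is never satisfied, then (b) holds for $i$ at all sufficiently late stages, because $d_i^s$ settles and $\varphi_i$ is total. So some $l\le i$ acts at every late stage, which is impossible.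

**Step 5: part 2.** Let $v=\varphi_e$ be total and $i\ge e$. Then $d_i\ge c(i)\ge v(N_{i+1})$, so $s_v(i)$ exists, and it is found by running the construction. Let $s=s_v(i)$ and $C\in Q$. Every $x<v(N_{i+1})\le d_i^s$ is in $W_{0,s}$, and then $C(x)=1$; or in $W_{1,s}$, and then $C(x)=0$; or is $d_l^s$ for some $l<i$. $\square$

### Proof of Theorem 3

Assume every $A$-computable function is dominated by a computable one.

**Step 1: choosing $\hat A$ and $C$.** We need a hyperimmune-free set above $A$ that is PA, so that it computes a member of $Q$. Apply Fact 14 to the class $\mathrm{DNC}_2^A$. There is $\hat A\in\mathrm{DNC}_2^A$ such that every $A\oplus\hat A$-computable function is dominated by an $A$-computable function, hence by a computable one. After a finite modification, the computable bound holds everywhere. By Fact 6(2), $A\le_T\hat A$ and $\hat A$ is PA. By Fact 7, $\hat A$ computes some $C\in Q$. By Lemma 15, $C$ is noncomputable.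

**Step 2: the plan for $B$.** We build a decreasing sequence of nonempty $\Pi^0_1(\hat A)$ classes, starting with $\mathrm{DNC}_2^{\hat A}$, and treat all pairs of functionals $(\Phi,\Theta)$ in turn; $\Phi$ is $\{0,1\}$-valued by convention. Let $P$ be the current class and $(\Phi,\Theta)$ the current pair. We either make sure that $\Phi^B$ is not total or $\Theta^{\Phi^B\oplus C}\ne B$, or we make sure that $\Phi^B\ge_TB$.

*Case 1:* for some $x$, $\{Y\in P:\Phi^Y(x)\uparrow\}\ne\emptyset$. Pass to this class.

*Case 2:* not Case 1, and for some $x$ the class $\{Y\in P:\neg(\Theta^{\Phi^Y\oplus C}(x)\downarrow=Y(x))\}$ is nonempty. It is $\Pi^0_1(\hat A)$ since $C\le_T\hat A$. Pass to it.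

*Case 3:* neither. Then $\Phi^Y$ is total and $\Theta^{\Phi^Y\oplus C}=Y$ for all $Y\in P$. The next three steps deal with this case.

**Step 3 (Case 3): a computable bound on the use of $C$.** Given $x$, $\hat A$ searches for a level $l$ and a stage at which every string $\sigma$ of length $l$ not yet seen to be disjoint from $P$ gives a convergent computation of $\Theta^{\Phi^\sigma\oplus C}(x)$, where queries to the left half are answered by convergent computations $\Phi^\sigma(y)$ and queries to the right half by $C\le_T\hat A$. By Fact 5(3) this search succeeds. The maximum of the $C$-uses of these finitely many computations bounds the $C$-use of $\Theta^{\Phi^Y\oplus C}(x)$ for all $Y\in P$, because each $Y\in P$ extends one of the remaining strings. So there is an $\hat A$-computable bound, and by Step 1 a computable bound $u$ valid for all $x$ and all $Y\in P$. We may take $u(x)\ge x$.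

**Step 4 (Case 3): what is written, and where.** Let $q$ be an index of $P$, and apply Fact 8 with $O=\hat A$ and $W^*=W$; its hypothesis holds as $P\subseteq\mathrm{DNC}_2^{\hat A}$. Put $\kappa(\sigma)=k(c(q,\sigma))$, which is computable, and
$$v(j)=j+\max\{u(\kappa(\sigma)):|\sigma|\le j\}.$$
This is computable and nondecreasing, say $v=\varphi_e$. We write a set $Z\in2^\omega$ into $B$. It comes in blocks, where block $i\ge1$ occupies the positions $j$ with $N_{i-1}\le j<N_i$ and so has length $i$. (Block 1 is position $0$, block 2 is positions $1,2$, block 3 is positions $3,4,5$.) For $i\ge e$, block $i$ is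
$$C(d_0^s)\,C(d_1^s)\cdots C(d_{i-1}^s)\quad\text{with }s=s_v(i).$$
For $i<e$ it is all zeros. Then $Z\le_TC\le_T\hat A$. Pass to
$$P'=\bigcap_jP^{\hat A}_{c(q,Z\restriction j)}=\{Y\in P:\forall j\ Y(\kappa(Z\restriction j))=Z(j)\}.$$
This is a $\Pi^0_1(\hat A)$ class since $Z\le_T\hat A$. It is nonempty, because all $P^{\hat A}_{c(q,Z\restriction j)}$ are nonempty by Fact 8 and they decrease.

**Step 5 (Case 3): if $Y\in P'$ and $D=\Phi^Y$, then $D\ge_TY$.** Here the circle is broken: block $i$ of $Z$ determines enough of $C$ to read block $i+1$. Suppose $i\ge\max(e,1)$ and $Z\restriction N_i$ is known. Then block $i$ is known, so $C\restriction v(N_{i+1})$ is computable by Lemma 15(2). For $N_i\le j<N_{i+1}$ compute successively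
$$Z(j)=Y(\kappa(Z\restriction j))=\Theta^{D\oplus C}(\kappa(Z\restriction j)).$$
The $C$-use of this computation is at most $u(\kappa(Z\restriction j))\le v(j)\le v(N_{i+1})$, so the known part of $C$ suffices. This yields $Z\restriction N_{i+1}$. Starting from the finitely many bits $Z\restriction N_{\max(e,1)}$, the set $D$ computes $Z$. It also computes all of $C$, since $v(N_{i+1})\ge N_{i+1}$. So $D\ge_TD\oplus C\ge_TY$.

**Step 6: join fails at $\deg(B)$.** Let $B$ be in the intersection of all the classes, which is nonempty by compactness. Since $B\in\mathrm{DNC}_2^{\hat A}$, Fact 6 gives $B\ge_T\hat A\ge_TA$ and $B\not\le_T\hat A$. As $C\le_T\hat A$, we get $\emptyset<_TC<_TB$. Let $D\le_TB$ with $C\oplus D\ge_TB$. Fix $(\Phi,\Theta)$ with $D=\Phi^B$ and $B=\Theta^{D\oplus C}$. When this pair was treated, Case 1 did not apply, since $B$ would be in a class on which $\Phi^B(x)\uparrow$ for some $x$. Case 2 did not apply, since then $\Theta^{\Phi^B\oplus C}(x)\downarrow=B(x)$ would fail for some $x$. So Case 3 applied, $B\in P'$, and $D\ge_TB$ by Step 5. Hence no $\mathbf d<\deg(B)$ satisfies $\deg(C)\lor\mathbf d=\deg(B)$. So $\deg(B)\ge\deg(A)$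 does not satisfy join, and $\deg(A)\notin S$.

**Step 7: the particular cases.** Taking $A=\emptyset$ gives $\mathbf 0\notin S$. By Fact 14 for the class $\mathrm{DNC}_2$ with $A=\emptyset$, there is a hyperimmune-free PA degree, and by what we have proved it is not in $S$. $\blacksquare$

## Non-$\mathrm{GL}_2$ PA degrees, and a member of $S$ below $\mathbf 0'$

By Jockusch–Posner (*Double jumps of minimal degrees*, 1978), $\mathbf a$ is not $\mathrm{GL}_2$ if and only if for every $f\le\mathbf a\lor\mathbf 0'$ some $g\le\mathbf a$ is not dominated by $f$. We need only one direction, and its proof is short.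

**Lemma 16.** If some $f\le_TA\oplus\emptyset'$ dominates every $A$-computable function, then $\deg(A)$ is $\mathrm{GL}_2$.

*Proof.* Let $\mathrm{Tot}^A=\{e:\Phi_e^A\text{ is total}\}$, which is $m$-complete for $\Pi_2(A)$. We claim
$$\Phi_e^A\text{ is total}\iff\exists k\,\forall n\ \Phi^A_{e,\max(f(n),k)}(n)\downarrow.$$
The direction from right to left is clear. If $\Phi_e^A$ is total, then its convergence time is an $A$-computable function of $n$, so it is at most $f(n)$ for all but finitely many $n$; let $k$ be the largest convergence time at the exceptions. So $\mathrm{Tot}^A$ is $\Sigma_2(A\oplus\emptyset')$. It is also $\Pi_2(A)$, hence $\Pi_2(A\oplus\emptyset')$. Thus $\mathrm{Tot}^A\le_T(A\oplus\emptyset')'$. The complement of $A''$ is $\Pi_2(A)$, so it is $m$-reducible to $\mathrm{Tot}^A$, and $A''\le_T(A\oplus\emptyset')'$. Conversely $A\oplus\emptyset'\le_TA'$ gives $(A\oplus\emptyset')'\le_TA''$. $\square$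

**Proof of Corollary 4.** (a) Let $\mathbf x>\mathbf 0$. By Theorem 1(ii) some $\mathbf a\in S$ has $\mathbf x\not\le\mathbf a$, so $\mathbf x$ is not a lower bound of $S$. So $\mathbf 0$ is the only lower bound of $S$. A least element of $S$ would be a lower bound in $S$, hence would be $\mathbf 0$; but $\mathbf 0\notin S$ by Theorem 3.

(b) Let $A$ be PA with $\deg(A)$ not $\mathrm{GL}_2$. By Lemma 16, for every $f\le_TA\oplus\emptyset'$ some $g\le_TA$ is not dominated by $f$. Apply Theorem 2 with $Z=A$.

(c) By the low basis theorem there is $Z\in\mathrm{DNC}_2$ with $Z'\equiv_T\emptyset'$. By Sacks's theorem on the existence of an incomplete high c.e. degree, relativized to $Z$, there is $A$ with $Z\le_TA<_TZ'\equiv_T\emptyset'$ and $A'\equiv_TZ''\equiv_T\emptyset''$. So $\deg(A)<\mathbf 0'$ is high, and $A$ is PA since it computes $Z$. From $A\le_T\emptyset'$ we get $(A\oplus\emptyset')'\equiv_T\emptyset''$, while $A''\equiv_T\emptyset'''$. These differ in degree, so $\deg(A)$ is not $\mathrm{GL}_2$, and $\deg(A)\in S$ by (b). As $\deg(A)<\mathbf 0'$, the degree $\mathbf 0'$ is not minimal in $S$. $\blacksquare$
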